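\title{Distance trisectors need not be unique}

\begin{abstract}
A $k$-sector of two disjoint nonempty closed sets $P,Q\subset\mathbb R^d$ is a chain of sets $C_1,\dots,C_{k-1}$ in which every set is the bisector of its two neighbors, with $C_0=P$ and $C_k=Q$. It has been conjectured that the $k$-sector is always unique. We disprove this: for every $d\ge2$ there are sites with two different $3$-sectors. The sites consist of small clusters placed along an infinite staircase, and their distance is zero. This cannot be avoided: if $\operatorname{dist}(P,Q)>0$, there is at most one $k$-sector, for all $k$ and $d$. Uniqueness also holds for all sites on the line.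
\end{abstract}

\section{Introduction}\label{sec:intro}

For a nonempty set $X\subseteq\mathbb R^d$ let $d(z,X)=\inf_{x\in X}|z-x|$ be the Euclidean distance from $z$ to $X$. The \emph{bisector} of two nonempty sets is
\[
\operatorname{bisect}(X,Y)=\{z\in\mathbb R^d: d(z,X)=d(z,Y)\}.
\]
It runs halfway between $X$ and $Y$. To cut the space between two sets into $k$ equal layers instead of two, one asks for $k-1$ sets each of which runs halfway between its neighbors. Let $P$ and $Q$ be disjoint nonempty closed subsets of $\mathbb R^d$, called \emph{sites}, and let $k\ge2$. A \emph{$k$-sector} of $P$ and $Q$ is a sequence $(C_1,\dots,C_{k-1})$ of nonempty subsets of $\mathbb R^d$ with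
\begin{equation}\label{eq:sector}
C_i=\operatorname{bisect}(C_{i-1},C_{i+1})\quad(1\le i\le k-1),\qquad C_0=P,\quad C_k=Q .
\end{equation}
For $k=2$ this is the definition of one set, and the $2$-sector is unique. For $k\ge3$ it is a system of equations: already for a $3$-sector, or \emph{trisector}, $C_1$ is determined by $C_2$ and $C_2$ by $C_1$. It is known that any two sites have a $k$-sector. The problem treated here, posed in~\cite{sectors}, is the conjecture that \emph{the $k$-sector of two sites is always unique.}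

The conjecture is a natural guess. Let $P$ and $Q$ be the hyperplanes $x_1=0$ and $x_1=1$, and look for solutions among the hyperplanes $C_i=\{x_1=c_i\}$. Then \eqref{eq:sector} becomes $c_i=\frac12(c_{i-1}+c_{i+1})$ with $c_0=0$, $c_k=1$, solved by $c_i=i/k$. Uniqueness in this model is a maximum principle. The difference $u_i=c_i'-c_i$ of two solutions satisfies
\begin{equation}\label{eq:linear}
u_{i+1}=2u_i-u_{i-1},\qquad u_0=u_k=0 ,
\end{equation}
and if $\max u>0$ is first attained at the index $i$, then $u_{i-1}<u_i$ forces $u_{i+1}>u_i$, which is absurd. One expects the same for general sites: a discrepancy between two $k$-sectors at one place should force a larger one nearby. Nevertheless the conjecture is false.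

\begin{theorem}\label{thm:A}
For every $d\ge2$ there are disjoint nonempty closed sets $P,Q\subset\mathbb R^d$ with at least two different $3$-sectors.
\end{theorem}

Two positive results show how far the conjecture remains true. Write $\operatorname{dist}(P,Q)=\inf_{p\in P}d(p,Q)$.

\begin{theorem}\label{thm:B}
Let $P,Q\subset\mathbb R^d$ be disjoint nonempty closed sets with $\operatorname{dist}(P,Q)>0$; this holds, for instance, if one of them is compact. Then $P$ and $Q$ have at most one $k$-sector, for all $k\ge2$ and $d\ge1$.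
\end{theorem}

\begin{theorem}\label{thm:C}
If $d=1$, any two disjoint nonempty closed sets have at most one $k$-sector, for every $k\ge2$.
\end{theorem}

The case $k\ge4$, $d\ge2$, $\operatorname{dist}(P,Q)=0$ is not settled here.

Theorems~\ref{thm:A} and~\ref{thm:B} are two sides of one mechanism. A discrepancy between two $k$-sectors is always handed on to another place. If $\operatorname{dist}(P,Q)>0$, it grows by a definite factor at each handover, while it stays bounded; this is the proof of Theorem~\ref{thm:B}. If the sites approach each other at infinity, the discrepancy can shrink slightly at each handover and travel along an infinite chain. Sections~\ref{sec:zone}--\ref{sec:verify} prove Theorem~\ref{thm:A}, and the chain is designed by hand in Section~\ref{sec:chain}. Section~\ref{sec:structure} describes the structure of an arbitrary $k$-sector, from which Theorem~\ref{thm:C} (Section~\ref{sec:line}) and Theorem~\ref{thm:B} (Section~\ref{sec:separated}) follow. The proof of Theorem~\ref{thm:A}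 does not use these later sections.

\section{Notation and three elementary facts}\label{sec:facts}

We write $\mathbb B(x,r)$ and $\overline{\mathbb B}(x,r)$ for the open and the closed ball, $[x,y]$ for a segment, and $[x,y)=[x,y]\setminus\{y\}$. The \emph{dominance region} of $X$ over $Y$ is
\[
\operatorname{dom}(X,Y)=\{z: d(z,X)\le d(z,Y)\}.
\]
It contains $X$, and it shrinks when $Y$ grows.

\begin{itemize}
\item[(F1)] The function $d(\cdot,X)$ is $1$-Lipschitz, so bisectors and dominance regions are closed. If $X$ is closed, every $z$ has a nearest point $x\in X$; if moreover $z\notin X$, then $[z,x)$ misses $X$.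
\item[(F2)] The function $w\mapsto|w-a|^2-|w-b|^2=2\langle w,b-a\rangle+|a|^2-|b|^2$ is affine. Hence the \emph{cell} $V(a,X)=\{w:|w-a|\le d(w,X)\}$ of a point $a\notin X$ is an intersection of closed half-spaces, and so it is closed and convex. It contains $\overline{\mathbb B}(a,\frac12d(a,X))$ by the triangle inequality, and $V(a,X)\subset\operatorname{dom}(Y,X)$ whenever $a\in Y$.
\item[(F3)] If $z\ne s$ and $m=(z-s)/|z-s|$, then $|y-s|\ge\langle m,y-s\rangle=|z-s|+\langle m,y-z\rangle$ for all $y$.
\end{itemize}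

\section{Trisectors from zone pairs}\label{sec:zone}

The operation $\operatorname{bisect}$ is not monotone with respect to inclusion, but $\operatorname{dom}$ is. We therefore replace the curves $C_1,C_2$ by the regions that they cut off around the sites. A \emph{zone pair} of the sites $P,Q$ is a pair $(A,B)$ of nonempty sets with
\[
A=\operatorname{dom}(P,B),\qquad B=\operatorname{dom}(Q,A).
\]
Then $A,B$ are closed, $P\subset A$ and $Q\subset B$. Also $A\cap B=\emptyset$: a point $z\in A\cap B$ has $d(z,P)\le d(z,B)=0$ and $d(z,Q)\le d(z,A)=0$, so it lies in $P\cap Q$ because the sites are closed.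

\begin{lemma}\label{lem:zone}
Let $(A,B)$ be a zone pair. Then $C_1=\operatorname{bisect}(P,B)$ and $C_2=\operatorname{bisect}(A,Q)$ form a $3$-sector, and $A=\operatorname{dom}(P,C_2)$. In particular, zone pairs with different sets $A$ give different $3$-sectors.
\end{lemma}

\begin{proof}
The function $d(\cdot,P)-d(\cdot,B)$ is negative on $P$ and positive on $Q$, so it vanishes somewhere and $C_1\ne\emptyset$; likewise $C_2\neq\emptyset$. We have $C_1\subset A$ and $C_2\subset B$. The continuous function $d(\cdot,Q)-d(\cdot,A)$ is at most $0$ on $B$ and positive outside $B$, so $\partial B\subset C_2$. We compare $d(z,C_2)$ with $d(z,P)$.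

If $z\notin B$, then $d(z,B)=d(z,\partial B)\ge d(z,C_2)\ge d(z,B)$, so $d(z,C_2)=d(z,B)$.

If $z\in B$, let $p\in P$ be nearest to $z$. Since $p\in A$, we have $p\notin B$, so $[z,p]$ contains a point of $\partial B\subset C_2$, and this point is not $p$. Hence $d(z,C_2)<d(z,P)$.

Therefore $\operatorname{bisect}(P,C_2)=\{z\notin B:d(z,P)=d(z,B)\}$ and $\operatorname{dom}(P,C_2)=\{z\notin B:d(z,P)\le d(z,B)\}$. These sets are $C_1$ and $A$, because $C_1\subset A$ and $A$ misses $B$. Interchanging $(P,A,C_1)$ with $(Q,B,C_2)$ gives $C_2=\operatorname{bisect}(C_1,Q)$.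
\end{proof}

The next lemma produces a zone pair in which $A$ contains a prescribed set $U$, provided that $U$ justifies itself. A point $x$ lies in $\operatorname{dom}(P,B)$ exactly when the ball $\mathbb B(x,d(x,P))$ misses $B$, and a point $w$ is kept out of $B=\operatorname{dom}(Q,A)$ as soon as some point of $A$ is strictly nearer to $w$ than $Q$ is. We call such a point a \emph{witness} for $w$.

\begin{lemma}\label{lem:fixed}
Let $U$ be the union of $P$ and a family of segments $[s,e]$ with $s\in P$, and suppose that for each of these segments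
\begin{equation}\label{eq:H}
|w-e|<|s-e|\ \Longrightarrow\ d(w,U)<d(w,Q).
\end{equation}
Then there is a zone pair $(A,B)$ with $A\supset U$. The same holds with $P,Q$ and $A,B$ interchanged.
\end{lemma}

\begin{proof}
For $X\supset P$ let $\Phi(X)=\operatorname{dom}(P,\operatorname{dom}(Q,X))$. Then $P\subset\Phi(X)$, and $\Phi$ is increasing, as the composition of two inclusion-reversing maps. Let $x\in[s,e]$. If $|w-x|<|x-s|$, then $|w-e|<|x-s|+|x-e|=|s-e|$, so $w\notin\operatorname{dom}(Q,U)$ by \eqref{eq:H}. Hence $d(x,\operatorname{dom}(Q,U))\ge|x-s|\ge d(x,P)$, that is, $x\in\Phi(U)$. Thus $U\subset\Phi(U)$.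

Let $A$ be the union of all $X\supset P$ with $X\subset\Phi(X)$; then $A\supset U$. Each such $X$ satisfies $X\subset\Phi(X)\subset\Phi(A)$, so $A\subset\Phi(A)$. Applying $\Phi$ gives $\Phi(A)\subset\Phi(\Phi(A))$, so $\Phi(A)$ is one of the sets $X$ and $\Phi(A)\subset A$. Hence $A=\Phi(A)$, and $(A,\operatorname{dom}(Q,A))$ is a zone pair. The definition of a zone pair is symmetric, which gives the last claim.
\end{proof}

With $U=P$ the two lemmas show that a $3$-sector exists. The point of \eqref{eq:H} is that the witnesses may lie on other segments of $U$, and that nothing requires this dependence to terminate.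

\section{A chain that supports itself}\label{sec:chain}

This section motivates the construction; the proof resumes in Section~\ref{sec:sites}. We want sets $U_0\supset P$ and $U_1\supset Q$, each satisfying \eqref{eq:H} against the other site, that cannot occur in the same zone pair. For this it suffices to have points $w_0\in U_0$ and $w_1\in U_1$ with $|w_0-w_1|<d(w_0,P)$, since $w_0\in A$ and $w_1\in B$ give $d(w_0,P)\le|w_0-w_1|$.

\subsection*{Two segments are not enough}
Let $U_0$ contain $[s_0,w_0]$ and $U_1$ contain $[s_1,w_1]$, with $s_0\in P$, $s_1\in Q$, lengths $R_0,R_1$, and $|w_0-w_1|<R_0$. The endpoint $e$ of a segment of length $R$ is a witness for every point of $\mathbb B(e,R)$ if and only if the other site is at distance at least $2R$ from $e$: if a point $q$ of the other site has $|e-q|<2R$, the midpoint of $e$ and $q$ lies in the ball and is not nearer to $e$ than to $q$. For $w_0$ we would need $2R_0\le|w_0-s_1|<R_0+R_1$, and for $w_1$ we would need $2R_1\le|w_1-s_0|<2R_0$. These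 conditions contradict each other, so other witnesses are needed. We use two kinds.

\subsection*{Shields}
Put points of $P$ extremely close to $s_1$, on one side of it. From them we grow tiny segments of $U_0$ whose endpoints flank $s_1$; near $s_1$ these endpoints are witnesses against $s_1$ for all points outside a thin neighborhood of one ray, the ray that leaves $s_1$ on the side opposite to the added points (Lemma~\ref{lem:shield}). The added points of $P$ must in turn be harmless for $U_1$. We arrange this by surrounding them with three points of $Q$, one of which is $s_1$ (Lemma~\ref{lem:tripod}). Since $\mathbb B(w_1,R_1)$ touches $s_1$, the added points must lie behind $s_1$ as seen from $w_1$, so the unshielded ray is the one from $s_1$ through $w_1$. As $w_1\in\mathbb B(w_0,R_0)$, this ray meets the ball in which $U_0$ needs witnesses.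

\subsection*{The next link}
On that ray the witness is a further point $w_2\in U_0$ with $|w_1-w_2|<R_1$. It is the endpoint of a new segment $[s_2,w_2]$, which needs a witness $w_4$ against $s_3$, and so on. We obtain a path $w_{j+1}=w_j+h_je_j$ with unit vectors $e_j$, and points $s_j=w_j+R_je_{j-1}$; the even links form $U_0$ and the odd links $U_1$ (Figure~\ref{fig:stairs}). Put $\gamma_j=R_j-h_j>0$ and $c_j=\langle e_j,e_{j+1}\rangle\in[0,1)$, and require $h_j\ge1$, so that the points $s_j$ do not accumulate and the sites stay closed and disjoint. Two conditions arise.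

First, the unshielded ray of $s_{j+1}$ meets $\mathbb B(w_j,R_j)$ in points $w=w_{j+1}+Xe_j$ with $X<\gamma_j$, and
\[
|w-s_{j+1}|^2-|w-w_{j+2}|^2=R_{j+1}^2-h_{j+1}^2-2X(R_{j+1}-c_jh_{j+1}).
\]
This must be nonnegative at $X=\gamma_j$. Since $R_{j+1}^2-h_{j+1}^2<2R_{j+1}\gamma_{j+1}$ and $R_{j+1}-c_jh_{j+1}\ge R_{j+1}(1-c_j)$, it follows that
\begin{equation}\label{eq:cond1}
\gamma_{j+1}>(1-c_j)\gamma_j .
\end{equation}
Second, we want $\mathbb B(w_j,R_j)$ to miss the line $w_{j-1}+\mathbb Re_{j-2}$, which carries the unshielded ray of $s_{j-1}$. This means $h_{j-1}(1-c_{j-2}^2)^{1/2}\ge R_j$, and since $(1-c^2)^{1/2}\le1-c^2/2$,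
\begin{equation}\label{eq:cond2}
R_{j-1}-R_j\ge\gamma_{j-1}+\tfrac12c_{j-2}^2 .
\end{equation}
With right angles, $c_j=0$, the chain dies: \eqref{eq:cond1} makes $\gamma_j$ increase, and then \eqref{eq:cond2} drives $R_j$ below $1$ after finitely many steps. In general \eqref{eq:cond2} and $R_j\ge1$ force $\sum\gamma_j<\infty$ and $\sum c_j^2<\infty$, while \eqref{eq:cond1} and $\gamma_j\to0$ force $\prod(1-c_j)=0$, that is, $\sum c_j=\infty$. These demands are compatible. With $n=j+N$ we take $\gamma_j=n^{-2}$, so that $\gamma_{j+1}/\gamma_j\approx1-2/n$, then $c_j\approx4/n$ and $R_j=1+100/n$. The room left in \eqref{eq:cond2} is of order $n^{-2}$, which will be the size $\sigma_j$ of the clusters at $s_j$; the room left in \eqref{eq:cond1} is of order $n^{-3}$, which will be the width $\varepsilon_j$ of the unshielded strips.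

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.25]
\draw[dotted,thick] (0,0)--(0,1)--(1,1)--(1,2)--(2,2)--(2,3);
\draw[very thick] (0,0)--(1,0) (1,1)--(2,1) (2,2)--(3,2);
\draw[very thick,dashed] (0,1)--(0,2) (1,2)--(1,3) (2,3)--(2,4);
\draw (1,1) circle (1);
\fill (0,0) circle (1.3pt) node[left] {$w_0$} (0,1) circle (1.3pt) node[left] {$w_1$}
 (1,1) circle (1.3pt) node[below] {$w_2$} (1,2) circle (1.3pt) node[above left] {$w_3$}
 (2,2) circle (1.3pt) node[below right] {$w_4$} (2,3) circle (1.3pt) node[right] {$w_5$};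
\filldraw[fill=white] (1,0) circle (1.8pt) node[below] {$s_0$} (0,2) circle (1.8pt) node[left] {$s_1$}
 (2,1) circle (1.8pt) node[right] {$s_2$} (1,3) circle (1.8pt) node[left] {$s_3$}
 (3,2) circle (1.8pt) node[right] {$s_4$} (2,4) circle (1.8pt) node[right] {$s_5$};
\end{tikzpicture}
\caption{The staircase $w_0,w_1,\dots$ (dotted), drawn in the limit $R_j=h_j=1$, $c_j=0$. The solid segments $[s_j,w_j]$, $j$ even, are added to $P$ in one zone pair; the dashed ones, $j$ odd, are added to $Q$ in the other. The circle bounds $\mathbb B(w_2,R_2)$ and passes through $s_2$; in the actual construction $w_3$ lies just inside it, and $w_1$ and $s_0$ lie just outside.}\label{fig:stairs}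
\end{figure}

\section{The sites}\label{sec:sites}

\subsection*{The staircase}
Let $N=10^6$. For an index $j$ we always write $n=j+N$. For $j\ge0$ put
\[
R_j=1+\frac{100}n,\qquad\gamma_j=\sigma_j=\frac1{n^2},\qquad h_j=R_j-\gamma_j,\qquad\varepsilon_j=\frac1{100\,n^3}.
\]
The sequences $R_j$ and $h_j$ are decreasing and lie in $[1,1.0001]$. For $j\ge-1$ let $e_j=(0,1)$ if $j$ is even, and $e_j=(\sqrt{1-\theta_j^2},\theta_j)$ with $\theta_j=4/n$ if $j$ is odd. Then $c_j=\langle e_j,e_{j+1}\rangle$ equals $\theta_j$ for odd $j$ and $\theta_{j+1}$ for even $j$, so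
\begin{equation}\label{eq:c}
\frac4{n+1}\le c_j\le\frac4n\qquad(j\ge-1).
\end{equation}
Let $w_0=0$, $w_{j+1}=w_j+h_je_j$ and $s_j=w_j+R_je_{j-1}$ for $j\ge0$.

\subsection*{Clusters}
Fix $i\ge0$. Let $v_{i,1}=-e_{i-1}$, and let $v_{i,2},v_{i,3}$ be the unit vectors at angles $\pm120^\circ$ from $v_{i,1}$. Let $m_i=s_i+\sigma_ie_{i-1}$. \emph{Cluster $i$} consists of the three \emph{tips} $\xi_{i,a}=m_i+\sigma_iv_{i,a}$, $a=1,2,3$, and the \emph{tripod}
\[
Y_i=\bigcup_{a=1}^3\{m_i+tv_{i,a}:0\le t\le\sigma_i-\delta_i\},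
\]
where the gap $\delta_i\in(0,\sigma_i/20]$ is fixed below (Figure~\ref{fig:cluster}). Note that $\xi_{i,1}=s_i$, that different tips are at distance $\sqrt3\,\sigma_i$, and that the cluster lies in $\overline{\mathbb B}(m_i,\sigma_i)$, hence within $2\sigma_i$ of $s_i$. For $\pi\in\{0,1\}$ let, with congruences modulo $2$,
\[
X_\pi=\bigcup_{i\equiv\pi}\{\xi_{i,1},\xi_{i,2},\xi_{i,3}\}\ \cup\ \bigcup_{i\not\equiv\pi}Y_i,\qquad P=X_0,\quad Q=X_1 .
\]

\subsection*{Shields}
At a tip $\xi=\xi_{i,a}$ we use \emph{local coordinates} $(x,y)$: orthonormal, with origin $\xi$ and positive $x$-axis in the direction $-v_{i,a}$. The points $(x,0)$ with $\delta_i\le x\le\sigma_i$ lie in $Y_i$. The \emph{ray of $\xi$} is $\{\xi+tv_{i,a}:t\ge0\}$, the negative $x$-axis. For $\lambda,\mu>0$, expanding the squares shows that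
\begin{equation}\label{eq:nearer}
(\lambda\mu,\pm\mu)\text{ is strictly nearer to }(x,y)\text{ than }\xi\iff\lambda x\pm y>\tfrac12\mu(1+\lambda^2).
\end{equation}
So two points $(\lambda\mu,\pm\mu)$ with small $\lambda$ and $\mu$ leave to $\xi$ only a thin wedge around its ray. We cannot add the segment from $(\lambda\mu,0)$ to $(\lambda\mu,\mu)$ at once, because for small $\lambda$ the ball in \eqref{eq:H} passes close to $\xi$. For $\lambda=2$ there is no difficulty, and we lower $\lambda$ step by step, each endpoint serving as the witness for the next, much longer, segment.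

Let $\lambda_l=2(\frac34)^l$, and let $L$ be minimal with $\lambda_L\le\varepsilon_i$. Define $y_0,\dots,y_L>0$ by
\[
y_{l+1}=\frac{2(1+\lambda_l^2)}{\lambda_l^2}\,y_l,\qquad y_L=\varepsilon_i\lambda_L,
\]
and put $x_l=\lambda_ly_l$ and $\delta_i=x_0=2y_0$; the numbers $L,x_l,y_l$ depend on $i$. The sequence $y_l$ is increasing, and so is $x_l$, since $x_{l+1}=\frac32y_l(1+\lambda_l^2)/\lambda_l>\lambda_ly_l$. As $x_L\le y_L\le\varepsilon_i^2\le\sigma_i/20$, we get
\begin{equation}\label{eq:shieldsize}
\delta_i\le x_l\le\sigma_i/20,\qquad y_l\le\sigma_i/20\qquad(0\le l\le L).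
\end{equation}
The \emph{shield segments} at $\xi$ are the segments from $(x_l,0)\in Y_i$ to $(x_l,\pm y_l)$, $0\le l\le L$. Finally let
\[
U_\pi=X_\pi\ \cup\bigcup_{j\equiv\pi}[s_j,w_j]\ \cup\bigcup_{i\not\equiv\pi}(\text{shield segments at the tips of cluster }i).
\]
Every added segment starts at a point of $X_\pi$. We call the $[s_j,w_j]$ \emph{main segments}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.05]
\draw[dashed] (2,0)--(-1,1.732)--(-1,-1.732)--cycle;
\draw[very thick] (0,0)--(-0.8,0) (0,0)--(0.4,0.693) (0,0)--(0.4,-0.693);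
\draw[dotted,thick] (-1,0)--(-2.2,0) (0.5,0.866)--(1,1.732) (0.5,-0.866)--(1,-1.732);
\fill (-1,0) circle (1.7pt) node[above left] {$s_i$} (0.5,0.866) circle (1.7pt) (0.5,-0.866) circle (1.7pt);
\node at (0.45,0) {$m_i$}; \node at (-0.55,0.95) {$T_i$};
\begin{scope}[shift={(5,0)},scale=1.4]
\draw[dotted,thick] (0,0)--(-1.1,0);
\draw[very thick] (0.3,0)--(2,0) node[right] {$Y_i$};
\draw (0.3,-0.15)--(0.3,0.15) (0.5625,-0.375)--(0.5625,0.375) (1.219,-1.083)--(1.219,1.083);
\fill (0,0) circle (1.3pt) node[above left] {$\xi$};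
\node[right] at (1.219,1.083) {$(x_2,y_2)$};
\end{scope}
\end{tikzpicture}
\caption{Left: a cluster. The three tips (dots) belong to one site and the tripod (thick) to the other; outside the triangle $T_i$ a tip is nearer than the tripod. The dotted lines are the rays of the tips, and the gaps are exaggerated. Right: the first three pairs of shield segments at a tip $\xi$, standing on a leg of the tripod.}\label{fig:cluster}
\end{figure}

\subsection*{Approximate positions}
Fix $j\ge0$, and let $(e,f)$ be $((1,0),(0,1))$ if $j$ is odd and $((0,1),(1,0))$ if $j$ is even; coordinates with respect to $(e,f)$ form the \emph{$j$-frame}. Since $\theta_l\le4/(N-1)$, the vector $e_l$ is within $10^{-5}$ of $e$ if $l\equiv j$ and of $f$ otherwise. So each vector $h_le_l$ or $R_{l+1}e_{l}$ is within $2\cdot10^{-4}$ of $e$ or $f$, respectively. For $|i-j|\le5$, the vector $s_i-w_j=(w_i-w_j)+R_ie_{i-1}$ is a signed sum of at most six such vectors. With $\mu=i-j$, the first term is approximately $(\lceil\mu/2\rceil,\lfloor\mu/2\rfloor)$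 and the second is approximately $(1,0)$ for odd $\mu$ and $(0,1)$ for even $\mu$. Hence, in the $j$-frame and with an error of at most $2\cdot10^{-3}$, also when $s_i$ is replaced by any point of cluster $i$,
\begin{equation}\label{eq:table}
\begin{array}{c|cccccc}
i-j&-5&-4&-3&-2&-1&0\\\hline
s_i-w_j&(-1,-3)&(-2,-1)&(0,-2)&(-1,0)&(1,-1)&(0,1)\\[6pt]
i-j&1&2&3&4&5&\\\hline
s_i-w_j&(2,0)&(1,2)&(3,1)&(2,3)&(4,2)&
\end{array}
\end{equation}
If $|i-j|\ge6$, then $\pm(w_i-w_j)$ is a sum of steps with nonnegative coordinates, among them at least three with odd and three with even index. Both coordinates are then at least $2.99$, so $|w_i-w_j|\ge4.2$, and since $|s_i-w_i|\le1.0001$,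
\begin{equation}\label{eq:far}
|i-j|\ge6\ \Longrightarrow\ \text{cluster }i\text{ is at distance at least }3\text{ from }w_j .
\end{equation}

\begin{lemma}\label{lem:closed}
Points of different clusters are at distance at least $1.3$. The sets $P$ and $Q$ are closed, nonempty and disjoint.
\end{lemma}

\begin{proof}
For $1\le i-j\le5$, subtracting the entry $(0,1)$ in \eqref{eq:table} shows that $s_i-s_j$ is within $4\cdot10^{-3}$ of $(2,-1)$, $(1,1)$, $(3,0)$, $(2,2)$, $(4,1)$, so $|s_i-s_j|\ge1.4$. For $i-j\ge6$ we have $|s_i-s_j|\ge4.2-2.0002$. Each cluster lies within $2\sigma_i\le 2\cdot10^{-12}$ of $s_i$, which gives the first claim. A union of compact sets at mutual distance at least $1.3$ is closed, and inside a cluster the tips are not on the tripod.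
\end{proof}

\subsection*{Four inequalities}
Table \eqref{eq:table} does not decide the tight contacts visible in Figure~\ref{fig:stairs}. Inequality (I1) below is \eqref{eq:cond2} with room and (I4) is \eqref{eq:cond1} with room; (I2) keeps cluster $j-2$ outside $\mathbb B(w_j,R_j)$, and (I3) keeps cluster $j-3$ outside $\mathbb B(w_j,2R_j)$.

\begin{lemma}\label{lem:ineq}
With $n=j+N$:
\begin{itemize}
\item[(I1)] $h_{j-1}\ge R_j+98n^{-2}$ and $h_{j-1}\sqrt{1-c_{j-2}^2}\ge R_j+80n^{-2}$ for $j\ge1$;
\item[(I2)] $|w_j-s_{j-2}|\ge R_j+180n^{-2}$ for $j\ge2$;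
\item[(I3)] $|w_j-s_{j-3}|\ge2R_j+150n^{-2}$ for $j\ge3$;
\item[(I4)] $R_{j+1}^2-h_{j+1}^2-2\gamma_j(R_{j+1}-c_jh_{j+1})\ge2n^{-3}>20\,\varepsilon_{j+1}h_{j+1}$ for $j\ge0$.
\end{itemize}
\end{lemma}

\begin{proof}
We use $(n-3)^{-2}\le1.0001\,n^{-2}$ and $\sqrt{1-x^2}\ge1-x^2$ for $|x|\le1$.

(I1) We have $h_{j-1}-R_j=\frac{100}{n(n-1)}-\frac1{(n-1)^2}\ge\frac{98}{n^2}$. For any $x$ with $0\le x\le4/(n-3)$ we have $h_{j-1}x^2\le1.0001\cdot17n^{-2}<18n^{-2}$, so
\begin{equation}\label{eq:80}
h_{j-1}\sqrt{1-x^2}\ge h_{j-1}-h_{j-1}x^2\ge R_j+80n^{-2}.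
\end{equation}
Take $x=c_{j-2}$, using \eqref{eq:c}.

For (I2) and (I3) let $\Delta_l=h_{l+1}c_l-R_lc_{l-1}$ for $l\ge0$, and $\nu=l+N$. Write $\Delta_l=-h_{l+1}(c_{l-1}-c_l)-(R_l-h_{l+1})c_{l-1}$. By \eqref{eq:c}, $c_{l-1}-c_l\le\frac4{\nu-1}-\frac4{\nu+1}=\frac8{\nu^2-1}$ and $c_{l-1}\le10^{-5}$, and $R_l-h_{l+1}=\frac{100}{\nu(\nu+1)}+\frac1{(\nu+1)^2}\le\frac{101}{\nu^2}$. So $\Delta_l\ge-9\nu^{-2}$, and $\Delta_l\ge-10n^{-2}$ for $l\in\{j-2,j-3\}$.

(I2) We have $w_j-s_{j-2}=h_{j-2}e_{j-2}+h_{j-1}e_{j-1}-R_{j-2}e_{j-3}$, so $\langle w_j-s_{j-2},e_{j-2}\rangle=h_{j-2}+\Delta_{j-2}$. Since $h_{j-2}-R_j=\frac{200}{n(n-2)}-\frac1{(n-2)^2}\ge\frac{198}{n^2}$, this is at least $R_j+188n^{-2}$.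

(I3) We have $w_j-s_{j-3}=h_{j-3}e_{j-3}+h_{j-2}e_{j-2}+h_{j-1}e_{j-1}-R_{j-3}e_{j-4}$. If $j$ is even, then $e_{j-2}=e_{j-4}=(0,1)$, and the first coordinate is $h_{j-3}\sqrt{1-\theta_{j-3}^2}+h_{j-1}\sqrt{1-\theta_{j-1}^2}$. By $h_{j-3}\ge h_{j-1}$ and \eqref{eq:80} this is at least $2R_j+160n^{-2}$. If $j$ is odd, then $e_{j-3}=e_{j-1}=(0,1)$, and the inner product with this vector is $h_{j-3}+h_{j-1}+\Delta_{j-3}\ge2R_j+196n^{-2}-10n^{-2}$.

(I4) Write $R=R_{j+1}$, $h=h_{j+1}=R-\gamma_{j+1}$, and divide the left side by $2R\gamma_j$. Since $R^2-h^2=\gamma_{j+1}(2R-\gamma_{j+1})$ and $\gamma_{j+1}/\gamma_j=(1-\frac1{n+1})^2$,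
\[
\frac{R^2-h^2}{2R\gamma_j}=\frac{\gamma_{j+1}}{\gamma_j}\Bigl(1-\frac{\gamma_{j+1}}{2R}\Bigr)\ge1-\frac2{n+1}-\frac1{2n^2},
\]
while $(R-c_jh)/R=1-c_j+c_j\gamma_{j+1}/R\le1-\frac4{n+1}+\frac4{n^3}$ by \eqref{eq:c}. The difference is at least $\frac2{n+1}-\frac1{2n^2}-\frac4{n^3}\ge\frac1n$, and $2R\gamma_j\ge2n^{-2}$. Finally $20\,\varepsilon_{j+1}h\le0.21\,n^{-3}$.
\end{proof}

\section{Both chains satisfy the witness condition}\label{sec:verify}

\begin{lemma}[tripod]\label{lem:tripod}
Let $T_i=\{z:\langle z-m_i,v_{i,a}\rangle<\sigma_i,\ a=1,2,3\}$. Then $T_i\subset\overline{\mathbb B}(m_i,2\sigma_i)$, and if $w\notin T_i$, some tip of cluster $i$ is strictly nearer to $w$ than every point of $Y_i$.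
\end{lemma}

\begin{proof}
Every vector makes an angle of at most $60^\circ$ with some $v_{i,a}$, so $|z-m_i|\le2\max_a\langle z-m_i,v_{i,a}\rangle$; this gives the inclusion. Let $t_b=\langle w-m_i,v_{i,b}\rangle$, let $t_a$ be the largest of the three, and $\sigma=\sigma_i$; then $t_a\ge\sigma$. For $\zeta=m_i+tv_{i,b}$ with $0\le t<\sigma$,
\[
|w-\zeta|^2-|w-\xi_{i,a}|^2=-2tt_b+t^2+2\sigma t_a-\sigma^2\ge(\sigma-t)(2t_a-\sigma-t)>0 .\qedhere
\]
\end{proof}

\begin{lemma}[shield]\label{lem:shield}
Let $\xi$ be a tip of cluster $i$, let $|w-\xi|\le5$, and let $w$ be at distance more than $10\varepsilon_i$ from the ray of $\xi$. Then an endpoint of a shield segment at $\xi$ is strictly nearer to $w$ than $\xi$.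
\end{lemma}

\begin{proof}
Let $w=(x,y)$ in local coordinates, $\varepsilon=\varepsilon_i$ and $\lambda=\lambda_L\le\varepsilon<1$. By \eqref{eq:nearer}, applied to the endpoint $(x_L,\pm y_L)$ on the side of $w$, it suffices to show $\lambda x+|y|\ge y_L=\varepsilon\lambda$, because $\frac12(1+\lambda^2)<1$. If $x\ge\varepsilon$, this holds. If $x<\varepsilon$, the distance from $w$ to the ray is at most $|y|+\varepsilon$, so $|y|>9\varepsilon$, while $\lambda x\ge-5\varepsilon$; hence $\lambda x+|y|>4\varepsilon$.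
\end{proof}

\begin{proposition}\label{prop:H}
Let $\pi\in\{0,1\}$ and let $[s,e]$, $s\in X_\pi$, be a main or shield segment of $U_\pi$. Then $|w-e|<|s-e|$ implies $d(w,U_\pi)<d(w,X_{1-\pi})$.
\end{proposition}

\begin{proof}
Since $X_{1-\pi}$ is closed, $d(w,X_{1-\pi})$ is attained, and it suffices to show $d(w,U_\pi)<|w-\xi|$ for each $\xi\in X_{1-\pi}$. Recall that $X_{1-\pi}$ consists of the tips of the clusters $i\not\equiv\pi$, whose shields lie in $U_\pi$, and the tripods of the clusters $i\equiv\pi$, whose tips lie in $U_\pi$.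

\medskip\noindent\emph{Main segments.} Let $j\equiv\pi$ and $|w-w_j|<R_j$, so that $d(w,U_\pi)<R_j\le1.0001$. Let $\xi$ belong to cluster $i$.

\emph{Case $i\notin\{j-3,\dots,j+1\}$.} The entries of \eqref{eq:table} with $i-j\in\{-5,-4,2,3,4,5\}$ have length at least $\sqrt5$. With \eqref{eq:far} this gives $|w_j-\xi|\ge2.1$, so $|w-\xi|>1.05>d(w,U_\pi)$.

\emph{Case $i=j-3$.} By (I3), $|w_j-\xi|\ge2R_j+150n^{-2}-2\sigma_{j-3}\ge2R_j$, so $|w-\xi|>R_j$.

\emph{Case $i=j-2$.} Here $\xi\in Y_{j-2}$. By (I2), $|w_j-m_{j-2}|\ge R_j+180n^{-2}-\sigma_{j-2}\ge R_j+2\sigma_{j-2}$. So $|w-m_{j-2}|>2\sigma_{j-2}$, hence $w\notin T_{j-2}$, and Lemma~\ref{lem:tripod} applies.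

\emph{Case $i=j$.} Here $\xi\in Y_j$. Since $m_j=w_j+(R_j+\sigma_j)e_{j-1}$, we have $\langle w-m_j,v_{j,1}\rangle=R_j+\sigma_j-\langle w-w_j,e_{j-1}\rangle>\sigma_j$. So $w\notin T_j$, and Lemma~\ref{lem:tripod} applies.

In the remaining cases $i=j\pm1$, the point $\xi=\xi_{i,a}$ is a tip, and $|w-\xi|\le5$ by \eqref{eq:table}. So we are done by Lemma~\ref{lem:shield} if $w$ is at distance more than $10\varepsilon_i$ from the ray of $\xi$.

\emph{Case $i=j\pm1$, $a\in\{2,3\}$.} The vector $v_{i,1}=-e_{i-1}$ is within $10^{-5}$ of $(-1,0)$ in the $j$-frame, so $v_{i,a}$ is within $10^{-5}$ of one of $g_\pm=(\frac12,\pm\frac{\sqrt3}2)$. For $t\ge0$,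
\[
|(1,-1)+tg_\pm|^2=2+(1\mp\sqrt3)t+t^2\ge2-\bigl(\tfrac{\sqrt3-1}2\bigr)^2>1.36^2,\qquad|(2,0)+tg_\pm|^2=4+2t+t^2\ge4 .
\]
By \eqref{eq:table}, for $t\le5$ the point $\xi+tv_{i,a}-w_j$ differs from $(1,-1)+tg_\pm$ (if $i=j-1$) or $(2,0)+tg_\pm$ (if $i=j+1$) by at most $3\cdot10^{-3}$, and for $t\ge5$ it has length at least $5-2.01$. So the ray stays at distance at least $1.3$ from $w_j$ and more than $0.2$ from $w$.

\emph{Case $i=j-1$, $a=1$.} The ray lies on the line $w_{j-1}+\mathbb Re_{j-2}$. The distance from $w_j=w_{j-1}+h_{j-1}e_{j-1}$ to this line is $h_{j-1}\sqrt{1-c_{j-2}^2}\ge R_j+80n^{-2}$ by (I1). So the distance from $w$ to it exceeds $80n^{-2}>10\varepsilon_{j-1}$.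

\emph{Case $i=j+1$, $a=1$.} This is the case in which the chain is used. Here $\xi=s_{j+1}$, and the ray lies on the line $w_{j+1}+\mathbb Re_j$. Suppose that $w$ is within $10\varepsilon_{j+1}$ of the ray, and let $e_j^\perp$ be a unit vector orthogonal to $e_j$. Then $w=w_{j+1}+Xe_j+Ze_j^\perp$ with $|Z|\le10\varepsilon_{j+1}$ and $X=\langle w-w_j,e_j\rangle-h_j<\gamma_j$. From $s_{j+1}=w_{j+1}+R_{j+1}e_j$ and $w_{j+2}=w_{j+1}+h_{j+1}e_{j+1}$ we get
\[
|w-s_{j+1}|^2-|w-w_{j+2}|^2=R_{j+1}^2-h_{j+1}^2-2X(R_{j+1}-c_jh_{j+1})+2h_{j+1}Z\langle e_{j+1},e_j^\perp\rangle .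
\]
As $R_{j+1}-c_jh_{j+1}>0$, this is at least $R_{j+1}^2-h_{j+1}^2-2\gamma_j(R_{j+1}-c_jh_{j+1})-20\,\varepsilon_{j+1}h_{j+1}$, which is positive by (I4). So $w_{j+2}\in U_\pi$ is nearer to $w$ than $\xi$.

\medskip\noindent\emph{Shield segments.} Consider a shield segment at a tip $\xi_0$ of a cluster $i\not\equiv\pi$, with endpoint $b_l=(x_l,y_l)$ in local coordinates; the endpoint $(x_l,-y_l)$ is its mirror image. Let $w=(x,y)$ satisfy $(x-x_l)^2+(y-y_l)^2<y_l^2$. Then $|x-x_l|<y_l$ and $y>(x-x_l)^2/(2y_l)$.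

\emph{Case $\xi=\xi_0$, $l=0$.} Here $x>x_0-y_0=\delta_i/2$, so $(\delta_i,0)\in Y_i\subset X_\pi$ is nearer to $w$ than $\xi_0$. This is where $\lambda_0=2$ is used.

\emph{Case $\xi=\xi_0$, $l\ge1$.} Put $\lambda=\lambda_{l-1}$, so $x_l=\frac34\lambda y_l$. The function $x\mapsto\lambda x+(x-x_l)^2/(2y_l)$ is minimal at $x=x_l-\lambda y_l$, with value $\lambda x_l-\frac12\lambda^2y_l=\frac14\lambda^2y_l$. Therefore
\[
\lambda x+y>\tfrac14\lambda^2y_l=\tfrac12y_{l-1}(1+\lambda^2),
\]
the recursion for $y_l$ being chosen for this equality. By \eqref{eq:nearer}, $b_{l-1}\in U_\pi$ is nearer to $w$ than $\xi_0$.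

\emph{Case $\xi\ne\xi_0$.} By \eqref{eq:shieldsize}, $|w-\xi_0|<y_l+x_l+y_l\le\sigma_i/5$ and $d(w,U_\pi)\le|w-b_l|<\sigma_i/20$. Since $Y_i\not\subset X_{1-\pi}$ is not in play, $\xi$ is another tip of cluster $i$, at distance $\sqrt3\,\sigma_i$ from $\xi_0$, or it lies in another cluster, at distance at least $1.3$. In both cases $|w-\xi|>\sigma_i>d(w,U_\pi)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $d=2$. By Proposition~\ref{prop:H} and Lemma~\ref{lem:fixed} there are zone pairs $(A,B)$ with $A\supset U_0$ and $(A^*,B^*)$ with $B^*\supset U_1$. Suppose that $A=A^*$. Then $B=\operatorname{dom}(Q,A)=B^*$ contains $w_1$, and $w_0\in A=\operatorname{dom}(P,B)$ gives $d(w_0,P)\le|w_0-w_1|=h_0<R_0$. But $d(w_0,P)=R_0$. Indeed, $|w_0-s_0|=R_0$; the other two tips of cluster $0$ satisfy $\langle\xi_{0,a}-w_0,e_{-1}\rangle=R_0+\frac32\sigma_0$; the tripod $Y_0$ belongs to $Q$; and the clusters $i\ge1$ are at distance at least $1.9$ from $w_0$ by \eqref{eq:table} and \eqref{eq:far}. So $A\ne A^*$,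 and Lemma~\ref{lem:zone} gives two different $3$-sectors.

For $d>2$ multiply $P$, $Q$ and the sets $C_i$ by $\mathbb R^{d-2}$. Since $d((z,t),X\times\mathbb R^{d-2})=d(z,X)$, bisectors are multiplied by $\mathbb R^{d-2}$ as well, and the two $3$-sectors remain different.
\end{proof}

In this example $\operatorname{dist}(P,Q)\le\delta_i\to0$, as Theorem~\ref{thm:B} requires.

\section{The layers of a $k$-sector}\label{sec:structure}

The notation of Sections~\ref{sec:chain}--\ref{sec:verify} is no longer used. Let $(C_1,\dots,C_{k-1})$ be a $k$-sector of sites $P=C_0$ and $Q=C_k$ in $\mathbb R^d$. All $C_i$ are closed. The definition does not say that the sets $C_i$ are disjoint or lie in order between $P$ and $Q$; we prove this now, and we pass again from bisectors to regions. For $1\le i\le k-1$ let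
\[
f_i=d(\cdot,C_{i-1})-d(\cdot,C_{i+1}),\qquad A_i=\{f_i\le0\},\qquad B_i=\{f_i\ge0\},
\]
so that $C_i=A_i\cap B_i$, and put $A_0=P$, $B_k=Q$, $A_k=B_0=\mathbb R^d$. \emph{Reversal}, the passage to the $k$-sector $(C_{k-m})_m$ of $Q$ and $P$, turns $f_i$ into $-f_{k-i}$ and interchanges $A_i$ with $B_{k-i}$.

\begin{lemma}\label{lem:order}
\begin{itemize}
\item[(a)] $C_i\cap C_{i+1}=\emptyset$ for $0\le i\le k-1$, and $C_{i-1}\cap C_{i+1}=\emptyset$ for $1\le i\le k-1$.
\item[(b)] For $x\in C_j$ and $1\le i\le k-1$: $f_i(x)<0$ if $j<i$, and $f_i(x)>0$ if $j>i$.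
\item[(c)] $A_{i-1}\cap B_i=\emptyset$, $A_{i-1}\subset A_i$ and $B_i\subset B_{i-1}$ for $1\le i\le k$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $x\in C_i\cap C_{i+1}$. If $i\ge1$, then $d(x,C_{i-1})=d(x,C_{i+1})=0$, so $x\in C_{i-1}\cap C_i$; by induction $x\in P$. By reversal $x\in Q$, which contradicts $P\cap Q=\emptyset$. If $x\in C_{i-1}\cap C_{i+1}$, then $f_i(x)=0$, so $x\in C_i\cap C_{i+1}$, which is impossible.

(b) If $j=i-1$, then $f_i(x)=-d(x,C_{i+1})<0$ by (a), and the case $j=i+1$ follows by reversal. Suppose that (b) fails, and take a failure with $|i-j|\ge2$ minimal. By reversal let $j<i$, $x\in C_j$, $f_i(x)\ge0$. Put $x_j=x$, and let $x_{m+1}$ be a point of $C_{m+1}$ nearest to $x_m$ for $j\le m\le i-2$. As $f_i(x_{i-1})<0$, there is $l$ with $j\le l\le i-2$ and $f_i(x_l)\ge0>f_i(x_{l+1})$, so $[x_l,x_{l+1})$ contains a point $c\in C_i$. By (a) and (F1), $[x_l,x_{l+1})$ misses $C_{l+1}$, so $f_{l+1}$ has no zero on it; since $f_{l+1}(x_l)<0$, we get $f_{l+1}(c)<0$. As $c\in C_i$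 and $i>l+1$, this is a failure with index difference $i-l-1\in[1,i-j)$, a contradiction.

(c) Let $i\le k-1$ and $x\in A_{i-1}$; we show $f_i(x)<0$. If $i=1$ or $f_{i-1}(x)=0$, then $x\in C_{i-1}$ and (b) applies. If $f_{i-1}(x)<0$, let $v$ be a point of $C_{i+1}$ nearest to $x$. By (b), $f_{i-1}(v)>0$, so $[x,v)$ meets $C_{i-1}$, and $d(x,C_{i-1})<|x-v|=d(x,C_{i+1})$. For $i=k$, (b) gives $f_{k-1}>0$ on $Q$, so $A_{k-1}\cap B_k=\emptyset$. The inclusions follow, because the complement of $B_i$ lies in $A_i$ for $i\le k-1$, the complement of $A_{i-1}$ lies in $B_{i-1}$ for $i\ge2$, and $A_k=B_0=\mathbb R^d$.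
\end{proof}

By (b) the sets $C_1,\dots,C_{k-1}$ are pairwise disjoint, so the \emph{local width} $r$ in the next lemma is a function on their union.

\begin{lemma}\label{lem:regions}
Let $1\le i\le k-1$.
\begin{itemize}
\item[(a)] For $x\notin A_{i-1}$ the nearest points of $A_{i-1}$ lie in $C_{i-1}$; for $x\notin B_{i+1}$ the nearest points of $B_{i+1}$ lie in $C_{i+1}$.
\item[(b)] $A_i=\operatorname{dom}(A_{i-1},B_{i+1})$ and $B_i=\operatorname{dom}(B_{i+1},A_{i-1})$. For $z\in C_i$ we have $r(z):=d(z,A_{i-1})=d(z,B_{i+1})>0$.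
\item[(c)] If $z\in C_i$, $i\ge2$, and $a$ is a point of $A_{i-1}$ nearest to $z$, then $a\in C_{i-1}$ and $r(a)\le r(z)$; the reversed statement holds for $B_{i+1}$. Moreover $d(z,P)\le i\,r(z)$ and $d(z,Q)\le(k-i)\,r(z)$ for all $z\in C_i$, $i\ge1$.
\item[(d)] If $\delta=\operatorname{dist}(P,Q)>0$, then $r\ge\delta/k$, and $|\alpha-\beta|\ge\delta/k$ for $\alpha\in A_{m-1}$, $\beta\in B_m$, $1\le m\le k$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) For $i=1$ we have $A_0=C_0$. For $i\ge2$ let $a\in A_{i-1}$ be nearest to $x$. Since $f_{i-1}(x)>0\ge f_{i-1}(a)$, the segment $[x,a]$ meets $C_{i-1}\subset A_{i-1}$, and by (F1) only at $a$. Reversal gives the second claim.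

(b) If $z\in A_i$, then $z\notin B_{i+1}$ by Lemma~\ref{lem:order}(c), so $d(z,A_{i-1})\le d(z,C_{i-1})\le d(z,C_{i+1})=d(z,B_{i+1})$ by (a). Conversely, let $d(z,A_{i-1})\le d(z,B_{i+1})$. If $z\in A_{i-1}$, then $z\in A_i$. If $z\in B_{i+1}$, then $d(z,A_{i-1})=0$, so $z\in A_{i-1}\cap B_{i+1}\subset A_{i-1}\cap B_i=\emptyset$, which is impossible. Otherwise the two distances are those to $C_{i-1}$ and $C_{i+1}$ by (a), and $f_i(z)\le0$. The formula for $B_i$ follows by reversal. A point $z\in C_i=A_i\cap B_i$ lies in both dominance regions, and $z\notin A_{i-1}$ by Lemma~\ref{lem:order}(c).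

(c) By (a), $a\in C_{i-1}$, and $r(a)=d(a,B_i)\le|a-z|=r(z)$ because $z\in B_i$. Iterating, we reach $P$ from $z$ in $i$ steps of length at most $r(z)$, and $Q$ in $k-i$ such steps.

(d) By (c), $\delta\le d(z,P)+d(z,Q)\le k\,r(z)$. If $m\le k-1$, then $f_m(\alpha)<0\le f_m(\beta)$, so $[\alpha,\beta]$ contains a point $c\in C_m$, and $|\alpha-\beta|\ge|\alpha-c|\ge d(c,A_{m-1})=r(c)$. If $m=k$, then $f_{k-1}(\alpha)\le0<f_{k-1}(\beta)$, so $[\alpha,\beta]$ contains a point $c\in C_{k-1}$, and $|\alpha-\beta|\ge|c-\beta|\ge d(c,Q)=r(c)$.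
\end{proof}

For $k=3$, part (b) says that $(A_1,B_2)$ is a zone pair, so Lemma~\ref{lem:zone} has a converse.

\section{The line}\label{sec:line}

On the line the nearest points of $A_{i-1}$ and $B_{i+1}$ must lie on opposite sides of $z\in C_i$, and the linear model of the introduction becomes exact. Call $p\in P$ and $q\in Q$ \emph{adjacent} if no point of $P\cup Q$ lies strictly between them.

\begin{proof}[Proof of Theorem~\ref{thm:C}]
We show that every $k$-sector satisfies
\begin{equation}\label{eq:line}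
C_i=\{p+i(q-p)/k:\ p\in P,\ q\in Q\text{ adjacent}\}\qquad(1\le i\le k-1).
\end{equation}
Let $z\in C_i$ and $r=r(z)$. Each of the disjoint sets $A_{i-1}$ and $B_{i+1}$ contains one of the points $z\pm r$, so they contain one each. After a reflection of the line, $a=z-r\in A_{i-1}$ and $z+r\in B_{i+1}$. Then $a\notin B_{i+1}$, and $(z-r,z+r)$ misses $A_{i-1}\cup B_{i+1}$.

Let $i\ge2$, so that $a\in C_{i-1}$ and $r(a)\le r$. We claim that $r(a)=r$, $a-r\in A_{i-2}$ and $a+r\in B_i$. For $x\in(a,z)$, the closed set $B_{i+1}$ lies in $(-\infty,a)\cup[z+r,\infty)$, so $d(x,B_{i+1})>x-a\ge d(x,A_{i-1})$ and $x\notin B_i$ by Lemma~\ref{lem:regions}(b). As above, one of the points $a\pm r(a)$ lies in $A_{i-2}$ and the other in $B_i$. The point $a+r(a)\in(a,z]$ is not in $A_{i-2}\subset A_{i-1}$. So it is in $B_i$, which misses $(a,z)$; hence $a+r(a)=z$, which proves the claim.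

By induction downward, and by reversal upward, the points $c_m=z+(m-i)r$ lie in $C_m$ for $0\le m\le k$, with $r(c_m)=r$ for $1\le m\le k-1$. The intervals $(c_{m-1},c_{m+1})$, $1\le m\le k-1$, miss $A_{m-1}\cup B_{m+1}\supset P\cup Q$ and cover $(c_0,c_k)$. So $p=c_0$ and $q=c_k$ are adjacent, and $z=p+i(q-p)/k$.

Conversely, let $p\in P$ and $q\in Q$ be adjacent. Since $f_i(p)<0<f_i(q)$, there is $z\in C_i$ strictly between them. By the first part, $z=p^*+i(q^*-p^*)/k$ for an adjacent pair $p^*,q^*$, and $z$ lies strictly between $p^*$ and $q^*$. Both pairs consist of the points of $P\cup Q$ nearest to $z$ on its left and on its right, so $\{p,q\}=\{p^*,q^*\}$, and $p=p^*$, $q=q^*$ because $P\cap Q=\emptyset$. This proves \eqref{eq:line}.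
\end{proof}

\section{Sites at positive distance}\label{sec:separated}

We prove Theorem~\ref{thm:B}. If $P$ is compact, the positive continuous function $d(\cdot,Q)$ attains its minimum on $P$, so $\operatorname{dist}(P,Q)>0$. Let $\delta=\operatorname{dist}(P,Q)>0$, and suppose that $(C_i)\ne(C_i')$ are two $k$-sectors, with $A_i,B_i,r$ and $A_i',B_i',r'$ as in Section~\ref{sec:structure}; then $k\ge3$.

We imitate the maximum principle for \eqref{eq:linear}, and three things change. The discrepancy need not attain a maximum, so we need a gain by a fixed factor. The relation $u_{i+1}=2u_i-u_{i-1}$ comes from collinearity, which in $\mathbb R^d$ holds only approximately and only where the local width is nearly minimal, so we work there. Finally, where the discrepancy at the index $i-1$ vanishes, we have no collinearity, only an angle estimate in terms of $\delta$.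

\subsection*{Defects}
For $1\le i\le k-1$, a \emph{defect of index $i$} is
\begin{itemize}
\item of \emph{type 1}: a point $z\in C_i'\setminus A_i$, with $\rho(z)=r'(z)$ and $u(z)=d(z,A_i)>0$; or
\item of \emph{type 2}: a point $z\in C_i\setminus B_i'$, with $\rho(z)=r(z)$ and $u(z)=d(z,B_i')>0$.
\end{itemize}
Type and index are part of the data of a defect. Both types record that $C_i'$ lies further toward $Q$ than $C_i$; in the linear model both have $u=c_i'-c_i$. Let $\mathcal D$ be the set of defects. We may assume $\mathcal D\ne\emptyset$. Indeed, a point of $C_i'\setminus C_i$ lies outside $A_i$ and is of type 1, or it lies outside $B_i$ and is of type 2 after the two sectors are exchanged; a point of $C_i\setminus C_i'$ lies outside $B_i'$ and is of type 2, or outside $A_i'$ and is of type 1 after the exchange. For the pair of $k$-sectors $(C'_{k-m})_m$, $(C_{k-m})_m$ of $Q$ and $P$, the defects are the same points with the same $\rho$ and $u$ and with the types interchanged. So every statement proved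 below for type 1 has a \emph{mirror statement} for type 2.

By Lemma~\ref{lem:regions}(c),(d), $\rho\ge\delta/k$ on $\mathcal D$, and $u\le k\rho$, since $u(z)\le d(z,P)\le i\,r'(z)$ for type 1. Rescale $\mathbb R^d$ so that $\inf_{\mathcal D}\rho=1$, and put $\eta=\delta/k\in(0,1]$ with the rescaled $\delta$.

\subsection*{The points attached to a defect}
Let $z$ be a defect of type 1 and index $i$, and write $r=\rho(z)$, $u=u(z)$. Choose a point $a$ of $A_{i-1}'$ nearest to $z$ and a point $\alpha$ of $A_{i-1}$ nearest to $a$, and put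
\[
u^-=|a-\alpha|,\qquad D=|z-\alpha| .
\]
Then $a\in C'_{i-1}$ and $|z-a|=r$. By (F2) and Lemma~\ref{lem:regions}(b), the cell $V=V(\alpha,B_{i+1})$ is closed, convex and contained in $A_i$, so $z\notin V$ and $\alpha\in V$. Hence $V\cap[z,\alpha]=[y,\alpha]$ for some $y\ne z$; put $\tau=|z-y|$. As $y$ is a limit of points outside $V$, we have $d(y,B_{i+1})=|y-\alpha|$. Choose $b\in B_{i+1}$ nearest to $y$. In the linear model, $a,\alpha,z,y,b$ are $c'_{i-1},c_{i-1},c_i',c_i,c_{i+1}$, so $u^-$ plays the role of $u_{i-1}$ and $u(b)$ that of $u_{i+1}$.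

\begin{lemma}\label{lem:setup}
\begin{itemize}
\item[(a)] If $u^->0$, then $i\ge2$ and $a$ is a defect of type 1 and index $i-1$ with $u(a)=u^-$ and $\rho(a)\le r$.
\item[(b)] $|D-r|\le u^-$, $\tau\ge u$, $|z-b|<D$, and $d(b,A_i)\le|y-b|=|y-\alpha|=D-\tau\le r+u^--\tau$.
\item[(c)] If $b\in B'_{i+1}$, then $r\le|z-b|<D$, $0<D^2-r^2\le2Du^-$ and $\tau\le2D^2u^-/\eta^2$.
\item[(d)] If $b\notin B'_{i+1}$, then $b$ is a defect of type 2 and index $i+1$ with $\rho(b)=d(b,A_i)$.
\end{itemize}
\end{lemma}

\begin{proof}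
(a) For $i=1$ we have $a\in P=A_0$, so $u^-=0$. The rest is the definition of a defect and Lemma~\ref{lem:regions}(c).

(b) The first claim is the triangle inequality, and $y\in A_i$ gives $\tau\ge u$ and $d(b,A_i)\le|y-b|$. The function $\ell(x)=|x-\alpha|^2-|x-b|^2$ is affine with $\ell(y)=0$, and $\ell(\alpha)=-|\alpha-b|^2\le-\eta^2$ by Lemma~\ref{lem:regions}(d), because $b\in B_{i+1}\subset B_i$. Since $y$ lies on $[z,\alpha]$ at distance $\tau>0$ from $z$,
\[
\ell(z)>0\qquad\text{and}\qquad\frac\tau D=\frac{\ell(z)}{\ell(z)+|\alpha-b|^2}\le\frac{\ell(z)}{\eta^2}.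
\]
The first inequality says $|z-b|<D$.

(c) Here $|z-b|\ge d(z,B'_{i+1})=r$, so $\ell(z)\le D^2-r^2=(D+r)(D-r)\le2Du^-$.

(d) Since $y\in A_i$, we have $y\notin B_{i+1}$, so $b\in C_{i+1}$ by Lemma~\ref{lem:regions}(a). Also $i+1\le k-1$, because $B_k=Q=B_k'$.
\end{proof}

\subsection*{Defects of nearly minimal width are small}
This gives the bound that the iteration will violate, and it makes all error terms below small. Let $\kappa=\eta^2/(32k)$ and $K=2\kappa^{-k}$.

\begin{lemma}\label{lem:small}
If $x\in\mathcal D$ and $\rho(x)\le1+\zeta$ with $0<\zeta\le1$, then $u(x)\le K\zeta$.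
\end{lemma}

\begin{proof}
Let $x$ be of type 1. Start with $z=x$, and replace $z$ by its point $a$ as long as $u^-\ge\kappa u(z)$. By Lemma~\ref{lem:setup}(a) each replacement lowers the index by one, does not increase $\rho$, and multiplies $u$ by at least $\kappa$; it happens at most $k-2$ times. We reach a defect $z$ with $r\le1+\zeta\le2$, $u\ge\kappa^ku(x)$ and $u^-<\kappa u$. Suppose $b\in B'_{i+1}$. Since $D\le r+\kappa u\le r(1+\kappa k)\le4$, Lemma~\ref{lem:setup}(c) gives $u\le\tau\le32u^-/\eta^2<32\kappa u/\eta^2\le u$, a contradiction. So $b$ is a defect, and $1\le\rho(b)\le r+u^--\tau\le1+\zeta-(1-\kappa)u$. Hence $u\le2\zeta$ and $u(x)\le K\zeta$. Type 2 is the mirror statement.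
\end{proof}

\subsection*{An angle estimate}
If a cone with apex $x$ over a ball of radius $\eta/2$ avoids a unit ball that almost touches $x$, then the axis of the cone makes a definitely obtuse angle with the direction to the center of the unit ball.

\begin{lemma}\label{lem:angle}
Let $0<\nu\le1$, let $\mathbb B(o,1)$ be disjoint from the convex hull of $\{x\}\cup\overline{\mathbb B}(c,\eta/2)$, and let $|x-o|\le1+\nu$ and $|x-c|\le2$. Then $\langle c-x,o-x\rangle\le-\frac\eta2+6\sqrt\nu$.
\end{lemma}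

\begin{proof}
Note that $|o-x|\ge1$. Let $m=(o-x)/|o-x|$ and $q=c-x+\frac\eta2m$, so $|q|\le3$. For $t\in(0,1]$ the point $x+tq$ is in the convex hull, so $1\le|x-o|^2-2t\langle q,o-x\rangle+t^2|q|^2$. Since $|x-o|^2-1\le3\nu$, we get $\langle q,o-x\rangle\le\frac{3\nu}{2t}+\frac{9t}2$. With $t=\sqrt\nu$ this reads $\langle c-x,o-x\rangle+\frac\eta2|o-x|\le6\sqrt\nu$.
\end{proof}

\subsection*{The gain}
Below, $O(\zeta)$ and $O(\sqrt\zeta)$ denote quantities bounded in absolute value by $M\zeta$ and $M\sqrt\zeta$, where $M$ depends only on $k$ and $\eta$.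

\begin{lemma}\label{lem:gain}
There are $\zeta_1\in(0,1]$ and $M_1>0$, depending only on $k$ and $\eta$, with the following property. If $0<\zeta\le\zeta_1$ and $z$ is a defect of type 1 with $\rho(z)\le1+\zeta$ and $u^-<u$, then $b$ is a defect of type 2 with $\rho(b)\le\rho(z)$, and
\[
u(b)\ge(2-M_1\zeta)\,u-u^-\ \text{ if }u^->0,\qquad u(b)\ge\bigl(1+\tfrac\eta4\bigr)u\ \text{ if }u^-=0 .
\]
\end{lemma}

\begin{proof}
The number $\zeta_1$ is chosen so small that the finitely many smallness conditions below hold. By Lemma~\ref{lem:small}, $u^-<u\le K\zeta$. As $1\le r\le1+\zeta$, we have $D=1+O(\zeta)$, and we require $D\le2$ and $u^-<1$.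

\medskip\noindent\emph{Step 1: $b\notin B'_{i+1}$.} Suppose $b\in B'_{i+1}$. We show that $b$ and $\alpha$ are seen from $z$ at an obtuse angle; then moving from $z$ toward $\alpha$ increases the distance to $b$, and $y$ is reached too early. By Lemma~\ref{lem:setup}(c),(a), $u^->0$ and $a$ is a defect, so $d(a,B_i')=\rho(a)\ge1$. The cell $V'=V(b,A'_{i-1})$ is convex and contained in $B_i'$ by (F2) and Lemma~\ref{lem:regions}(b). It contains $\overline{\mathbb B}(b,\eta/2)$, since $b\in B_i'$ gives $d(b,A'_{i-1})\ge\eta$ by Lemma~\ref{lem:regions}(d). The point $z$ need not lie in $V'$, but a nearby point does. For $a_1\in A'_{i-1}$ the affine function $x\mapsto|x-b|^2-|x-a_1|^2$ is at most $D^2-r^2\le2Du^-\le4K\zeta$ at $z$ and at most $-\eta^2$ at $b$. Let $\lambda=4K\zeta/\eta^2\le1$ and $x_1=z+\lambda(b-z)$; there the function is at most $4K\zeta-\lambda\eta^2=0$. So $x_1\in V'$, and $|x_1-z|\le2\lambda$. Lemma~\ref{lem:angle} with $o=a$, $x=x_1$, $c=b$, $\nu=\zeta+2\lambda$ applies, because $\mathbb B(a,1)$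 misses $B_i'\supset V'$, $|x_1-a|\le r+2\lambda$ and $|x_1-b|\le|z-b|\le2$. It gives $\langle b-x_1,a-x_1\rangle\le-\frac\eta2+O(\sqrt\zeta)$. Replacing $x_1$ by $z$ and $a$ by $\alpha$ moves points by $O(\zeta)$ and all vectors have bounded length, so $\langle b-z,\alpha-z\rangle\le-\frac\eta2+O(\sqrt\zeta)$. Since $y-z=\tau(\alpha-z)/D$ and $|z-b|\,D<D^2=1+O(\zeta)$, (F3) yields for small $\zeta$
\[
D-\tau=|y-b|\ge|z-b|+\tau\,\frac{-\langle b-z,\alpha-z\rangle}{|z-b|\,D}\ge r+\frac\eta4\,\tau .
\]
With $D\le r+u^-$ this gives $u\le\tau<(1+\frac\eta4)\tau\le u^-<u$, a contradiction.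

\medskip\noindent\emph{Step 2: a lower bound for $u(b)$ in terms of an angle.} By Lemma~\ref{lem:setup}(d),(b), $b$ is a defect of type 2, and since $\tau\ge u>u^-$,
\begin{equation}\label{eq:rho}
1\le\rho(b)=d(b,A_i)\le D-\tau\le r+u^--\tau\le r .
\end{equation}
Hence $\tau\le D-1=O(\zeta)$, and $u(b)\le K\zeta$ by Lemma~\ref{lem:small}. Let $\beta\in B'_{i+1}$ be nearest to $b$, so $|b-\beta|=u(b)$ and $|z-\beta|\ge r$. Put
\[
\omega=\frac{-\langle\beta-z,\alpha-z\rangle}{|z-\beta|\,D}.
\]
By (F3), $|y-\beta|\ge|z-\beta|+\omega\tau\ge r+\omega\tau$. Together with $|y-b|\le r+u^--\tau$ this gives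
\begin{equation}\label{eq:T}
u(b)\ge|y-\beta|-|y-b|\ge(1+\omega)\tau-u^- .
\end{equation}
For $\omega=1$ this is the analogue of \eqref{eq:linear}. To estimate $\omega$, note that $\beta-z$ and $\alpha-z$ differ from $b-y$ and $\alpha-y$ by vectors of length $O(\zeta)$, and that $|z-\beta|\le\tau+(D-\tau)+u(b)$. So
\begin{equation}\label{eq:omega}
\langle\beta-z,\alpha-z\rangle=\langle b-y,\alpha-y\rangle+O(\zeta),\qquad0<|z-\beta|\,D\le1+O(\zeta).
\end{equation}

\medskip\noindent\emph{Step 3: the case $u^->0$.} Now $a$ is a defect, so $d(a,B_i')\ge1$ and $i\ge2$. We claim that $d(\alpha,B_i)\ge1-u^-$. Otherwise let $c\in B_i$ be nearest to $\alpha$. As $\alpha\in A_{i-1}$ is not in $B_i$, Lemma~\ref{lem:regions}(a) gives $c\in C_i$. Also $|a-c|<u^-+(1-u^-)=1$, so $c\notin B_i'$. Thus $c$ is a defect of type 2 with $\rho(c)=d(c,A_{i-1})\le|c-\alpha|<1$, against the normalization. So $\mathbb B(\alpha,1-u^-)\subset A_i$, while $\mathbb B(b,1)$ misses $A_i$ by \eqref{eq:rho}. Disjointness of these balls means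 $|\alpha-b|\ge2-u^-$. Since $|y-\alpha|=|y-b|=D-\tau\in[1,1+\zeta]$, the points $\alpha,y,b$ are nearly collinear:
\[
\langle b-y,\alpha-y\rangle=(D-\tau)^2-\tfrac12|\alpha-b|^2\le(1+\zeta)^2-\tfrac12(2-u^-)^2=-1+O(\zeta).
\]
By \eqref{eq:omega}, $\omega\ge1-M_1\zeta\ge0$ for a suitable $M_1$ and small $\zeta$, and \eqref{eq:T} with $\tau\ge u$ gives the claim.

\medskip\noindent\emph{Step 4: the case $u^-=0$.} Now $a=\alpha$ need not be a defect, and the ball around $\alpha$ is not available. But the convex set $V\subset A_i$ contains $y$ and $\overline{\mathbb B}(\alpha,\eta/2)$, as $d(\alpha,B_{i+1})\ge\eta$, and $\mathbb B(b,1)$ misses $A_i$. Lemma~\ref{lem:angle} with $o=b$, $x=y$, $c=\alpha$, $\nu=\zeta$ gives $\langle\alpha-y,b-y\rangle\le-\frac\eta2+6\sqrt\zeta$. By \eqref{eq:omega}, $\omega\ge\frac\eta4$ for small $\zeta$, and \eqref{eq:T} gives $u(b)\ge(1+\frac\eta4)u$.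
\end{proof}

\subsection*{The iteration}
Lemma~\ref{lem:gain} gives a gain of about $u-u^-$, which is useless when $u^-$ is close to $u$. In that case we first descend from $z$ to $a$, at a small loss. The thresholds grow geometrically, so that the gain at the last step exceeds all earlier losses.

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Choose $\varepsilon>0$ with $4^k\varepsilon\le\eta/16$, put $\varepsilon_s=4^s\varepsilon$, and fix $\zeta\in(0,\zeta_1]$ with $M_1\zeta\le\varepsilon/20$. We claim that for every defect $x$ with $\rho(x)\le1+\zeta$ there is a defect $x^+$ with $\rho(x^+)\le1+\zeta$ and $u(x^+)\ge(1+\frac\varepsilon2)u(x)$.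

By the mirror symmetry let $x$ be of type 1, and put $z_0=x$. Given $z_s$, let $a$ and $u^-$ be attached to it. If $u^->(1-\varepsilon_s)u(z_s)$, put $z_{s+1}=a$; otherwise stop. By Lemma~\ref{lem:setup}(a) we stop at some $s\le k-2$, with $\rho(z_s)\le\rho(x)$ and
\[
u(z_s)\ge\prod_{t<s}(1-\varepsilon_t)\,u(x)\ge\Bigl(1-\sum_{t<s}\varepsilon_t\Bigr)u(x)\ge\bigl(1-\tfrac13\varepsilon_s\bigr)u(x).
\]
At $z_s$ we have $u^-\le(1-\varepsilon_s)u(z_s)<u(z_s)$, so Lemma~\ref{lem:gain} applies. Its point $x^+=b$ is a defect with $\rho(x^+)\le1+\zeta$ and $u(x^+)\ge(1+\varepsilon_s-M_1\zeta)u(z_s)$: for $u^->0$ this follows from the bound on $u^-$, and for $u^-=0$ from $\frac\eta4\ge\varepsilon_s$. Since $\varepsilon\le\varepsilon_s\le\frac1{16}$,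
\[
\bigl(1-\tfrac13\varepsilon_s\bigr)(1+\varepsilon_s-M_1\zeta)\ge1+\tfrac23\varepsilon_s-\tfrac13\varepsilon_s^2-M_1\zeta\ge1+0.6\,\varepsilon_s-0.05\,\varepsilon\ge1+\tfrac\varepsilon2 ,
\]
which proves the claim.

As $\inf_{\mathcal D}\rho=1$, there is a defect $x_0$ with $\rho(x_0)\le1+\zeta$. The claim gives defects $x_m$ with $\rho(x_m)\le1+\zeta$ and $u(x_m)\ge(1+\frac\varepsilon2)^mu(x_0)\to\infty$. This contradicts $u(x_m)\le K\zeta$ from Lemma~\ref{lem:small}. Hence the two $k$-sectors coincide.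
\end{proof}

\begin{remark}
The hypothesis $\delta>0$ enters in three places: it makes $\inf_{\mathcal D}\rho$ positive, it gives $\ell(\alpha)\le-\eta^2$ in Lemma~\ref{lem:setup}, and it puts a ball of radius $\eta/2$ into the cells to which Lemma~\ref{lem:angle} is applied. The example of Theorem~\ref{thm:A} destroys the last property on purpose. If $(A,B)$ is a zone pair with $A\supset U_0$ and $i$ is odd, then by Lemma~\ref{lem:shield} the part of the cell $V(s_i,A)$ within distance $5$ of $s_i$ lies within $10\varepsilon_i$ of a ray, and $\varepsilon_i\to0$.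
\end{remark}

\begin{thebibliography}{1}
\bibitem{sectors} \emph{Distance $k$-Sectors and Zone Diagrams}, \texttt{http://www.cs.toronto.edu/\textasciitilde kawamura/publ/090317/fulltext.pdf}.
\end{thebibliography}
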